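\title{Subdivisions as shadows of polytopes: two extra dimensions suffice in the plane, no number suffices in space}

\begin{abstract}
A polyhedral subdivision of a $d$-dimensional point configuration is $k$-regular if its cells are projections of faces of one polytope of dimension at most $d+k$; the case $k=1$ gives the regular subdivisions. We ask for the least $k$, depending on $d$ only, such that all subdivisions of all $d$-dimensional configurations are $k$-regular. For $d=2$ the answer is $k=2$: every planar subdivision can be redrawn, moving its vertices only vertically, so that it carries a strictly convex piecewise linear function. For every $d\ge3$ no such $k$ exists, and with $N$ points one may need $2^{c\sqrt{\log N}}$ extra dimensions. This is proved by counting: we construct more subdivisions of a tetrahedron than there are zero-patterns of matrices of small rank.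
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$d$-dimensional point configuration} is a finite subset $\mathcal A$ of a Euclidean space whose affine hull $\operatorname{aff}\mathcal A$ has dimension $d$. A \emph{(polyhedral) subdivision} of $\mathcal A$ is a collection $S$ of subsets of $\mathcal A$ such that $\mathcal K=\{\operatorname{conv}(s):s\in S\}$ is a polyhedral complex with union $\operatorname{conv}\mathcal A$. It is a \emph{triangulation} if all cells of $\mathcal K$ are simplices. Points of $\mathcal A$ need not be vertices of $\mathcal K$.

\begin{definition}\label{def:kreg}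
Let $k\ge0$ be an integer. A subdivision $S$ of a $d$-dimensional configuration $\mathcal A$ is \emph{$k$-regular} if there are a real affine space $E$ of dimension $d+k$, an injective map $\phi:\mathcal A\to E$ and an affine map $\pi$ from $E$ onto $\operatorname{aff}\mathcal A$ with $\pi\circ\phi=\mathrm{id}_{\mathcal A}$, such that $\operatorname{conv}\phi(s)$ is a face of the polytope $P=\operatorname{conv}\phi(\mathcal A)$ for every $s\in S$. A polytope counts as a face of itself.
\end{definition}

In suitable coordinates $E=\operatorname{aff}\mathcal A\times\mathbb R^k$, the map $\pi$ forgets the last $k$ coordinates, and $\phi(a)=(a,f(a))$ for some $f:\mathcal A\to\mathbb R^k$. So every point receives $k$ ``heights'', and every cell must be the shadow of a face of the lifted polytope. For $k=0$ every cell must be a face of $\operatorname{conv}\mathcal A$, so $\mathcal K$ is the face complex of $\operatorname{conv}\mathcal A$. The $1$-regular subdivisions are the usual regular subdivisions. A $k$-regular subdivision is $(k+1)$-regular, since one can append a height equal to $0$. Finally, if $\mathcal A$ has $n$ points, then every subdivision of $\mathcal A$ is $(n-d-1)$-regular: the affine functions form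 a subspace of dimension $d+1$ of $\mathbb R^{\mathcal A}$, and if the $n-d-1$ heights complete a basis of this subspace to a basis of $\mathbb R^{\mathcal A}$, then $\phi(\mathcal A)$ is affinely independent, $P$ is a simplex, and every subset of $\phi(\mathcal A)$ spans a face. Thus every subdivision has a least $k$, which measures how far it is from being regular, and the general bound on it grows with the number of points. The following question is posed in \cite{flip}.

\medskip
\noindent\textbf{Question.} \emph{For $d>1$, what is the least integer $k$ such that every subdivision of every $d$-dimensional point configuration, with any number of points, is $k$-regular?}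
\medskip

The simplest cases suggest that the answer is a modest function of $d$. For $d=1$ the least such $k$ is $1$ (Example~\ref{ex:line}). For triangulations $k=2d+1$ suffices in every dimension (Theorem~\ref{thm:C}(2) below), and one might expect subdivisions with larger cells, which have fewer cells to be lifted, to be no harder. This expectation is correct in the plane and wrong in every higher dimension.

\begin{theorem}\label{thm:A}
Every subdivision of every $2$-dimensional point configuration is $2$-regular, and some triangulation of a $2$-dimensional configuration is not $1$-regular.
\end{theorem}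

\begin{theorem}\label{thm:B}
For every $d\ge3$ and every $k$ there is a subdivision of a $d$-dimensional point configuration that is not $k$-regular.
\end{theorem}

So the least $k$ is $2$ for $d=2$, and for $d\ge3$ no such $k$ exists. The proofs also give the following. We write $W$ for the set of vertices ($0$-cells) of the complex $\mathcal K$ and $\operatorname{vert}\sigma$ for the vertex set of a polytope $\sigma$.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] Let $k_d(N)$ be the least $k$ such that all subdivisions of $d$-dimensional configurations with at most $N$ points are $k$-regular. For each $d\ge3$ there is $c>0$ with $k_d(N)\ge2^{c\sqrt{\log N}}$ for all large $N$.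
\item[(2)] If all $d$-cells of a subdivision have at most $p$ vertices, it is $(2p-1)$-regular. So all triangulations are $(2d+1)$-regular.
\item[(3)] If every vertex lies in at most $p$ of the $d$-cells, the subdivision is $2p$-regular.
\item[(4)] Let $\mathcal K$ be a subdivision of a convex polygon, with coordinates $(x,y)$ such that no two vertices have the same $x$. Then new second coordinates $u_v$ can be chosen for the vertices so that the points $(x_v,u_v)$ are the vertices of a polyhedral complex combinatorially equal to $\mathcal K$, and there are $h:W\to\mathbb R$ and affine functions $\ell_F(x,u)$, one for each $2$-cell $F$, with $h(v)\ge\ell_F(x_v,u_v)$ on $W$ and equality exactly for $v\in\operatorname{vert}F$.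
\end{enumerate}
\end{theorem}

Both halves of the answer rest on one reformulation (Lemma~\ref{lem:slack}): a subdivision is $k$-regular when every cell is cut out by a nonnegative function on the points taken from a space of dimension $d+k+1$, namely the affine functions of the lifted points. In the plane we use the two heights in different ways. The first height $u$ replaces the coordinate $y$ and redraws the subdivision; the second height $h$ lifts the redrawn subdivision convexly. This is Theorem~\ref{thm:C}(4); it is shown by hand on six points in Section~\ref{sec:six} and proved in Section~\ref{sec:plane}. In dimension $3$ we read the reformulation as a rank bound for a matrix whose rows are cells, whose columns are points and whose zeros are the incidences. Matrices of small rank have few zero-patterns, and in Section~\ref{sec:space} we construct too many subdivisions for all of them to have small rank.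

\section{Lifts and slack functions}\label{sec:prelim}

\subsection{Polytopes and complexes}

We use the following standard facts.

\begin{enumerate}
\item[(P1)] A \emph{face} of a polytope $P$ is a set $P\cap\{g=0\}$, where $g$ is an affine function with $g\ge0$ on $P$; this includes $P$ and $\emptyset$. If $P=\operatorname{conv}V$, this face equals $\operatorname{conv}\{v\in V:g(v)=0\}$. A face of a face is a face, and an intersection of faces is a face. If $Q\subset P$ are polytopes and $\Gamma$ is a face of $P$, then $\Gamma\cap Q$ is a face of $Q$.
\item[(P2)] An affine function that is nonnegative on a convex set $Y$ and vanishes at a relative interior point of $Y$ vanishes on $Y$. Hence a face of $P$ that contains a relative interior point of a convex set $Y\subset P$ contains $Y$. In particular, a convex subset of the boundary of a full-dimensional polytope lies in a facet.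
\item[(P3)] A \emph{polyhedral complex} is a finite set of polytopes (\emph{cells}) that contains all faces of its members and in which any two cells intersect in a common face. It \emph{subdivides} the union of its cells. Each point $y$ of the union lies in the relative interior of exactly one cell, its \emph{carrier}. By (P2), the carrier of $y$ is a face of every cell containing $y$. In particular, a vertex of the complex is a vertex of every cell containing it.
\item[(P4)] If a complex subdivides a $d$-dimensional polytope, every cell is a face of a $d$-cell: the $d$-cells are closed and cover a dense subset, hence everything, so a relative interior point of a given cell lies in a $d$-cell, and (P3) applies.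
\item[(P5)] In a complex subdividing a convex polygon $T$, an edge is \emph{interior} if it is not contained in $\partial T$. An interior edge lies in exactly two $2$-cells, one on each side. Any two $2$-cells are joined by a chain of $2$-cells in which consecutive ones share an interior edge: follow a segment between interior points of the two cells whose line avoids all vertices.
\end{enumerate}

For a subdivision $S$ with complex $\mathcal K$, every vertex of $\operatorname{conv}(s)$ belongs to $s$; hence $W\subset\mathcal A$.

\subsection{The reformulation}

\begin{lemma}\label{lem:slack}
Let $S$ be a subdivision of a $d$-dimensional configuration $\mathcal A$.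
\begin{enumerate}
\item[(a)] Let $S$ be $k$-regular via $\phi:\mathcal A\to E$, and let $s\in S$. Then there is an affine function $g$ on $E$ with $g(\phi(a))\ge0$ for all $a\in\mathcal A$, $g(\phi(a))=0$ for $a\in s$, and $g(\phi(a))>0$ for $a\in\mathcal A\setminus\operatorname{conv}(s)$.
\item[(b)] Suppose there is $f:W\to\mathbb R^k$ such that for every $d$-cell $\sigma\in\mathcal K$ some affine function $g_\sigma$ on $\operatorname{aff}\mathcal A\times\mathbb R^k$ satisfies $g_\sigma(v,f(v))=0$ for $v\in\operatorname{vert}\sigma$ and $g_\sigma(v,f(v))>0$ for $v\in W\setminus\operatorname{vert}\sigma$. Then $S$ is $k$-regular.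
\end{enumerate}
\end{lemma}

We call the functions $g$ and $g_\sigma$ \emph{slack functions}.

\begin{proof}
(a) Write the face $\operatorname{conv}\phi(s)$ as $P\cap\{g=0\}$ with $g\ge0$ on $P$. If $g(\phi(a))=0$, then $\phi(a)\in\operatorname{conv}\phi(s)$, and applying $\pi$ gives $a\in\operatorname{conv}(s)$.

(b) Put $\phi(v)=(v,f(v))$ for $v\in W$. For $a\in\mathcal A\setminus W$ write $a=\sum\lambda_vv$ as a convex combination of the vertices of its carrier and put $\phi(a)=\sum\lambda_v\phi(v)$. Let $\pi$ be the coordinate projection. Then $\pi\circ\phi=\mathrm{id}$, so $\phi$ is injective, and $P=\operatorname{conv}\phi(W)$. Let $s\in S$ and $\tau=\operatorname{conv}(s)$. We have $\operatorname{vert}\tau\subset s$, and the carrier of every $a\in s$ is a face of $\tau$ by (P3), so $\operatorname{conv}\phi(s)=\operatorname{conv}\phi(\operatorname{vert}\tau)$. By (P4), $\tau$ is a face of a $d$-cell $\sigma$, say $\tau=\sigma\cap\{\xi=0\}$ with $\xi$ affine and nonnegative on $\sigma$. By (P1), $P_\sigma=P\cap\{g_\sigma=0\}=\operatorname{conv}\phi(\operatorname{vert}\sigma)$ is a face of $P$, and the function $\xi\circ\pi\ge0$ cuts out of $P_\sigma$ the face $\operatorname{conv}\phi(\operatorname{vert}\tau)$.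 So $\operatorname{conv}\phi(s)$ is a face of a face of $P$.
\end{proof}

\begin{remark}\label{rem:unused}
Points that are not vertices play no role. If $S$ is $k$-regular, part (a) applied to the $d$-cells gives the functions required in part (b), because a vertex of $\mathcal K$ lying in $\sigma$ is a vertex of $\sigma$; and the hypothesis of (b) involves only $\mathcal K$. So $k$-regularity is a property of the complex $\mathcal K$.
\end{remark}

\begin{example}\label{ex:line}
Let $d=1$, with coordinate $x$, and take $f=x^2$. For a $1$-cell $[a,b]$ the function $(x-a)(x-b)$ is affine in $(x,f)$, vanishes at $a$ and $b$, and is positive at all other vertices, since none lies in $(a,b)$. So every subdivision is $1$-regular, and a segment cut into two is not $0$-regular.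
\end{example}

The same device, with squares to force the sign, handles small cells and small vertex degrees in every dimension.

\begin{proof}[Proof of Theorem~\ref{thm:C}(2) and (3)]
(2) Let $x_1$ be an affine coordinate that is injective on $W$, and let $f=(x_1^2,x_1^3,\dots,x_1^{2p})$, which has $2p-1$ components. For a $d$-cell $\sigma$, the polynomial $\prod_{v\in\operatorname{vert}\sigma}(x_1-x_1(v))^2$ has degree at most $2p$ in $x_1$, so on $W$ it is an affine function of the point and of $f$. It vanishes on $\operatorname{vert}\sigma$ and is positive on $W\setminus\operatorname{vert}\sigma$. Apply Lemma~\ref{lem:slack}(b). For a triangulation $p=d+1$.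

(3) Now the polynomials are attached to the vertices and evaluated at numbers attached to the cells. Choose distinct reals $\theta_\sigma$ for the $d$-cells $\sigma$ and one more real $\theta^*$. For $v\in W$ lying in exactly $p_v\le p$ of the $d$-cells put
\[
R_v(\theta)=(\theta-\theta^*)^{2(p-p_v)}\prod_{\sigma\ni v}(\theta-\theta_\sigma)^2=\theta^{2p}+\sum_{i=0}^{2p-1}f_i(v)\,\theta^i ,
\]
and $f=(f_0,\dots,f_{2p-1})$. For fixed $\sigma$, the number $R_v(\theta_\sigma)$ is an affine function of $f(v)$; it is zero if $v\in\sigma$ and positive otherwise. Apply Lemma~\ref{lem:slack}(b).
\end{proof}

So a subdivision that needs many extra dimensions must have both cells with many vertices and vertices in many cells.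

\subsection{Convexity is a local condition}

In the plane we shall produce slack functions from a piecewise linear function that bends upward across every edge.

\begin{lemma}\label{lem:local}
Let $\mathcal L$ be a polyhedral complex subdividing a convex polygon $T$, and let an affine function $\ell_F$ be given for each $2$-cell $F$. Suppose that whenever $F,F_1$ share an interior edge $e$, the function $\ell_{F_1}-\ell_F$ vanishes on the line through $e$ and is positive on the side of this line containing $F_1$. Then for each vertex $v$ the value $h(v)=\ell_F(v)$ is the same for all $F\ni v$, and for every $2$-cell $F$ and every vertex $v$ we have $h(v)\ge\ell_F(v)$ with equality exactly when $v\in F$.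
\end{lemma}

\begin{proof}
The $2$-cells around a vertex $v$ can be ordered so that consecutive ones share an interior edge at $v$, so their functions agree at $v$. Two $2$-cells meet in a vertex or an edge, if at all, so $H=\ell_F$ on $F$ defines a continuous function $H$ on $T$, and $h(v)=H(v)$.

Consider a segment in $\operatorname{int}T$ whose line avoids all vertices. Where it crosses an edge from $F$ into $F_1$, the function $\ell_{F_1}-\ell_F$ is added to the current affine function; it vanishes at the crossing and increases in the direction of motion, so the slope of $H$ along the segment increases. Thus $H$ is convex along such segments. Every segment in $T$ is a limit of these, so $H$ is convex by continuity.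

Next, $H\ge\ell_F$ on $T$: for $y\in T$, $z\in\operatorname{int}F$ and small $\varepsilon>0$ the point $(1-\varepsilon)z+\varepsilon y$ lies in $F$, so $(1-\varepsilon)\ell_F(z)+\varepsilon\ell_F(y)=H((1-\varepsilon)z+\varepsilon y)\le(1-\varepsilon)\ell_F(z)+\varepsilon H(y)$.

Suppose that $v\notin F$ and $H(v)=\ell_F(v)$. The set $\{H=\ell_F\}=\{H-\ell_F\le0\}$ is convex and contains $F\cup\{v\}$. Since $v\notin F$, there is an edge $e$ of $F$ with $v$ strictly beyond its line. As $v\in T$, the edge $e$ is interior; let $F_1$ be the $2$-cell across it. Near a relative interior point of $e$ the triangle $\operatorname{conv}(e\cup\{v\})$ lies in $F_1$, so $\ell_{F_1}=\ell_F$ on a nonempty open set. This contradicts $\ell_{F_1}-\ell_F\neq0$.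
\end{proof}

\section{Six points in the plane}\label{sec:six}

Let
\[
O_1=(0,16),\ \ O_2=(4,0),\ \ O_3=(-4,0),\qquad I_1=(0,8),\ \ I_2=(1,4),\ \ I_3=(-1,4),
\]
with indices taken modulo $3$. Then $O_i-O_{i+1}=4(I_i-I_{i+1})$, so the region between the two triangles consists of three trapezoids $O_iO_{i+1}I_{i+1}I_i$. Cut each by the diagonal $O_iI_{i+1}$. This gives the triangulation $S_6$ of these six points with triangles $I_1I_2I_3$, $s_i=O_iO_{i+1}I_{i+1}$ and $r_i=O_iI_iI_{i+1}$ (Figure~\ref{fig:six}, left).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.6,yscale=0.27]
\begin{scope}
\draw (0,16)--(4,0)--(-4,0)--cycle;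
\draw (0,8)--(1,4)--(-1,4)--cycle;
\draw (0,16)--(0,8) (4,0)--(1,4) (-4,0)--(-1,4);
\draw[thick] (0,16)--(1,4) (4,0)--(-1,4) (-4,0)--(0,8);
\node[above] at (0,16) {$O_1$}; \node[below] at (4,0) {$O_2$}; \node[below] at (-4,0) {$O_3$};
\node[above left] at (0,8) {$I_1$}; \node[above right] at (1,4) {$I_2$}; \node[below] at (-1,4) {$I_3$};
\end{scope}
\begin{scope}[shift={(11,0)}]
\draw (0,16)--(4,0)--(-4,0)--cycle;
\draw (0,8)--(1,4)--(-1,3)--cycle;
\draw (0,16)--(0,8) (4,0)--(1,4) (-4,0)--(-1,3);
\draw[thick] (0,16)--(1,4) (4,0)--(-1,3) (-4,0)--(0,8);
\node[above] at (0,16) {$O_1$}; \node[below] at (4,0) {$O_2$}; \node[below] at (-4,0) {$O_3$};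
\node[above left] at (0,8) {$I_1$}; \node[above right] at (1,4) {$I_2$}; \node[below] at (-1,3) {$I_3'$};
\end{scope}
\end{tikzpicture}
\caption{Left: a triangulation of six points that is not $1$-regular; the sides of the inner triangle are parallel to those of the outer one. Right: the same triangulation after the vertex $I_3=(-1,4)$ has been moved vertically to $I_3'=(-1,3)$; it now carries a strictly convex piecewise linear function.}
\label{fig:six}
\end{figure}

\begin{proposition}\label{prop:six}
The triangulation $S_6$ is not $1$-regular.
\end{proposition}

\begin{proof}
Suppose it is, with $\phi(a)=(a,f(a))$ and $f:\mathcal A\to\mathbb R$. No triangle contains a point of $\mathcal A$ other than its corners, so by Lemma~\ref{lem:slack}(a) every triangle $s$ has a function $g_s=(\text{affine})+\alpha_sf$ on $\mathcal A$ that is zero on $s$ and positive on $\mathcal A\setminus s$. Here $\alpha_s\ne0$, since an affine function that vanishes at the corners of a triangle is zero.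

Definition~\ref{def:kreg} does not say that the lifted triangles are all lower faces, so we first show that all $\alpha_s$ have the same sign. Let $s,s'$ share an interior edge and suppose $\alpha_s>0>\alpha_{s'}$. In $|\alpha_{s'}|g_s+\alpha_sg_{s'}$ the terms in $f$ cancel, so this is the restriction of an affine function, which is nonnegative on $\operatorname{conv}\mathcal A$ and vanishes on the common edge. That edge contains interior points of $\operatorname{conv}\mathcal A$, so the function is zero by (P2). Both summands are nonnegative, hence $g_s=0$ on $\mathcal A$, a contradiction. The claim follows by (P5).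

The functional $D_i(g)=g(O_i)-g(O_{i+1})-4g(I_i)+4g(I_{i+1})$ vanishes on affine functions, because its coefficients sum to zero and $O_i-O_{i+1}=4(I_i-I_{i+1})$. Therefore $\alpha_{s_i}D_i(f)=D_i(g_{s_i})=-4g_{s_i}(I_i)<0$. So $D_1(f),D_2(f),D_3(f)$ are nonzero and of one sign. But $D_1+D_2+D_3=0$.
\end{proof}

The obstruction depends on the three parallels, and it disappears if a point is moved. We may not move a point of $\mathcal A$, but we may spend one height on pretending that we did.

\begin{example}\label{ex:redraw}
We show that $S_6$ is $2$-regular. Keep all $x$-coordinates, and let the new second coordinate $u$ equal $y$ except that $I_3$ goes to $I_3'=(-1,3)$. The four triangles at $I_3$ tile the quadrilateral $I_1I_2O_2O_3$. During the move the functions $8-4x-u$, $16-4x-3u$, $u$, $8+2x-u$, which define the lines of its four sides, stay positive at the moving point (their final values are $9,11,3,3$), so the four triangles keep tiling it, and the redrawing is a triangulation (Figure~\ref{fig:six}, right).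

Take $h(I_i)=0$ and $h(O_i)=h_i$, and let $\ell_F$ interpolate $h$ on the triangle $F$. Across an edge from $F$ to $F_1$, the hypothesis of Lemma~\ref{lem:local} says that $h>\ell_F$ at the third vertex of $F_1$. On the inner triangle $\ell=0$, and on $r_i$ we have $\ell_{r_i}=h_iA_i/A_i(O_i)$, where $A_i$ is affine, vanishes on the side $I_iI_{i+1}$ and is positive at $O_i$. The nine interior edges $I_iI_{i+1}$, $O_iI_{i+1}$, $O_iI_i$ give the conditions
\[
h_i>0,\qquad h_{i+1}>h_i\,\frac{A_i(O_{i+1})}{A_i(O_i)},\qquad h_{i-1}>h_i\,\frac{A_i(O_{i-1})}{A_i(O_i)} .
\]
In the original drawing the parallels give $A_i(O_{i+1})=A_i(O_i)$, and the middle conditions read $h_1<h_2<h_3<h_1$. In the redrawing $A_1=u+4x-8$, $A_2=7+x-2u$, $A_3=u-5x-8$, with values $(8,8,-24)$, $(11,3,-25)$, $(12,8,-28)$ at $(O_i,O_{i+1},O_{i-1})$. The last conditions have a negative right-hand side, and the middle ones are $h_2>h_1$, $h_3>\frac3{11}h_2$, $h_1>\frac23h_3$. They hold for $(h_1,h_2,h_3)=(1,2,1)$. By Lemma~\ref{lem:local}, the functions $g_F(x,y,u,h)=h-\ell_F(x,u)$ are slack functions for the lift $f=(u,h)$, and Lemma~\ref{lem:slack}(b) applies with $k=2$.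
\end{example}

The slack functions ignore $y$ altogether. What ties the lift to the original drawing is only that the redrawing shares the coordinate $x$ with it; had we changed both coordinates, we would have needed three heights.

\section{Redrawing a planar subdivision}\label{sec:plane}

We prove Theorem~\ref{thm:C}(4) and deduce Theorem~\ref{thm:A}. By Lemma~\ref{lem:local} we need a redrawing, and for each interior edge a jump $\ell_{F_1}-\ell_F$ of the right sign. Jumps come from functions $\ell_F$ only if they add up to zero around each interior vertex. We shall see that this condition splits into a condition on the given $x$, which determines suitable sizes of the jumps, and a linear system for $u$. The work lies in showing that the solution of this system is again a polyhedral complex.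

\subsection{Enlarging to a triangle}\label{ss:enlarge}

Let $\mathcal K$ subdivide the convex polygon $C$, with $x$ injective on $W$. The graph of $\mathcal K$ need not be $3$-connected (cut a square by a diagonal), and its boundary may be long. We repair both defects by extending $\mathcal K$ to a subdivision of a triangle.

Let $T$ be a triangle with corners $t_1,t_2,t_3$ and $C\subset\operatorname{int}T$, such that $x$ is injective on $W^+=W\cup\{t_1,t_2,t_3\}$ and the corner with the middle $x$-coordinate lies above the opposite side. The edges of $\mathcal K$ and of $T$ form a plane straight-line graph on $W^+$. Adding a maximal set of non-crossing straight edges between its vertices completes it to a triangulation of $T$. Since $\partial C$ is a union of edges of $\mathcal K$, each triangle either lies in $C$ or meets $C$ only in $\partial C$. Let $\mathcal K^+$ consist of $\mathcal K$ and the triangles of the second kind with their faces. If $\Delta$ is such a triangle, then $\Delta\cap C$ is convex and is a union of proper faces of $\Delta$ (its intersections with the triangles in $C$), so it is empty, a vertex, or an edge of the triangulation contained in $\partial C$, which is an edge of $\mathcal K$.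 Hence $\Delta$ meets every cell of $\mathcal K$ in a common face, and $\mathcal K^+\supset\mathcal K$ is a polyhedral complex subdividing $T$ with vertex set $W^+$. The sides of $T$ are single edges.

Let $G$ be the graph of $\mathcal K^+$; write $n\sim v$ for adjacency. The corners $t_i$ are the \emph{outer} vertices, which are pairwise adjacent; all other vertices are \emph{interior}. The faces of the plane graph $G$ are the $2$-cells (\emph{bounded faces}) and the outer face.

\begin{lemma}\label{lem:graph}
\begin{enumerate}
\item[(a)] For every nonzero linear functional $\xi$ on the plane, each interior vertex $v$ has a neighbor with $\xi>\xi(v)$ and a neighbor with $\xi<\xi(v)$.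
\item[(b)] $G-X$ is connected for every set $X$ of at most two vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If all neighbors had $\xi\le\xi(v)$, a small open half-disk $\{\xi>\xi(v)\}$ at $v$ would meet no edge and so lie in one $2$-cell. This cell contains $v$, hence has $v$ as a vertex by (P3), and would have angle at least $\pi$ there, which is impossible. Replace $\xi$ by $-\xi$ for the other claim.

(b) Suppose a component $Y$ of $G-X$ contains no outer vertex. Choose $\xi\ne0$ constant on $X$. All neighbors of vertices of $Y$ lie in $Y\cup X$, so by (a) neither the maximum nor the minimum of $\xi$ over $Y\cup X$ is attained on $Y$. Both are then attained on $X$, so they are equal, $\xi$ is constant on $Y\cup X$, and the maximum is attained on $Y$ after all. So every component contains an outer vertex, and there is only one component.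
\end{proof}

\subsection{Weights and the new coordinate}\label{ss:weights}

Let $u_v$ $(v\in W^+)$ be any numbers and $w_{ij}>0$ any weights on the edges, and put $v'=(x_v,u_v)$. For an edge $e$ from $i$ (left) to $j$ (right) let $e'$ be the segment $i'j'$ and
\[
J_e(x,u)=w_{ij}\bigl[(x_j-x_i)(u-u_i)-(u_j-u_i)(x-x_i)\bigr].
\]
This affine function is zero on the line of $e'$ and positive above it, and every such function has this form for a unique $w_{ij}>0$. It is the candidate for the jump when $e'$ is crossed upward. Walking once around a vertex $v'$ counterclockwise, one crosses the edges to its right upward and those to its left downward. All $J_e$ with $e\ni v$ vanish at $v'$, so we may expand them with base point $v'$; the sign change for left edges then gives all terms the same form: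
\begin{equation}\label{eq:around}
\sum_{e\text{ right of }v}J_e-\sum_{e\text{ left of }v}J_e=\Bigl(\sum_{n\sim v}w_{vn}(x_n-x_v)\Bigr)(u-u_v)-\Bigl(\sum_{n\sim v}w_{vn}(u_n-u_v)\Bigr)(x-x_v).
\end{equation}
We want both sums on the right to vanish at interior vertices.

The first sum involves only the weights. With $\mu_e=w_{ij}|x_j-x_i|$ it vanishes if and only if $\mu$ is a flow from left to right that is conserved at $v$. Orient all edges from left to right. By Lemma~\ref{lem:graph}(a) with $\xi=x$, a directed path can be prolonged beyond an interior endpoint in either direction, so every edge $e$ lies on a directed path $\gamma_e$ between outer vertices all of whose inner vertices are interior. Let $\mu_{e}\ge1$ be the number of the paths $\gamma_{\tilde e}$ that use $e$. A path through an interior vertex enters it once and leaves it once, so inflow equals outflow. Put $w_{ij}=\mu_e/|x_j-x_i|>0$; this is where distinct $x$-coordinates are needed. Then $\sum_{n\sim v}w_{vn}(x_n-x_v)=0$ for interior $v$.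

With these weights let $u$ be the solution of
\[
\sum_{n\sim v}w_{vn}(u_n-u_v)=0\quad(v\text{ interior}),\qquad u_{t_i}=y_{t_i}\quad(i=1,2,3).
\]
This square linear system is uniquely solvable, because the homogeneous system has only the zero solution: if a solution had a positive maximum, it would be attained at an interior vertex, then at all its neighbors since the weights are positive, and so on along a path to an outer vertex, where the value is $0$; the same applies to $-u$. From now on $u$ and $w$ are fixed. Thus $t_i'=t_i$, the right-hand side of \eqref{eq:around} is zero for interior $v$, and for every linear functional $\psi$ of $(x,u)$, writing $\psi(v)=\psi(v')$,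
\begin{equation}\label{eq:equil}
\sum_{n\sim v}w_{vn}\bigl(\psi(n)-\psi(v)\bigr)=0\qquad(v\text{ interior}).
\end{equation}
We call \eqref{eq:equil} \emph{equilibrium}. It implies that an interior vertex $v$ either has neighbors with $\psi>\psi(v)$ and with $\psi<\psi(v)$, or has $\psi=\psi(v)$ at all its neighbors.

\subsection{The new positions are not degenerate}

\begin{lemma}\label{lem:inside}
If $v$ is interior, then $v'\in\operatorname{int}T$.
\end{lemma}

\begin{proof}
It suffices to show that no functional $\psi\ne0$ attains its maximum over $W^+$ at an interior vertex; then $\psi(v')<\max_T\psi$, which we apply to the outer normals of the three sides. Suppose the maximum is attained at an interior vertex, and let $Y$ be its component in $G-\{t_1,t_2,t_3\}$. By equilibrium all neighbors of an interior maximizer are maximizers, so all vertices of $Y$ and their neighbors are maximizers. The set $Y$ is adjacent to all three corners, for otherwise the at most two adjacent corners would separate $Y$ from a third, against Lemma~\ref{lem:graph}(b). So $\psi$ is constant on the corners of $T$, which is false.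
\end{proof}

The next lemma is the analogue of Lemma~\ref{lem:graph}(a) for the new positions. Equilibrium alone allows a part of the graph to collapse onto a line; planarity and $3$-connectedness exclude this.

\begin{lemma}\label{lem:active}
For every linear functional $\psi\ne0$ of $(x,u)$, every interior vertex $b$ has a neighbor with $\psi>\psi(b)$ and a neighbor with $\psi<\psi(b)$.
\end{lemma}

\begin{proof}
Otherwise all neighbors of $b$ have $\psi=\psi(b)=:\theta$. Let $L$ be the line $\psi=\theta$; ``on $L$'' refers to new positions. Call a vertex \emph{inactive} if it and all its neighbors lie on $L$. Outer vertices are not inactive, since the corners are pairwise adjacent and not collinear. Let $Z\ni b$ be a component of the graph induced on the inactive vertices, and $N(Z)$ the set of neighbors of $Z$ outside $Z$. The vertices of $N(Z)$ lie on $L$ and are not inactive. Removing $N(Z)$ separates $Z$ from a corner off $L$, so by Lemma~\ref{lem:graph}(b) there are distinct $z_1,z_2,z_3\in N(Z)$. Let $H^+$ and $H^-$ be the sets of vertices with $\psi>\theta$ and $\psi<\theta$. By Lemma~\ref{lem:inside}, $L$ meets $\operatorname{int}T$, so both sets contain corners.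

\emph{$H^+$ and $H^-$ induce connected graphs.} By the symmetry $\psi\to-\psi$ consider $H^+$. Suppose a component $D$ of $H^+$ contains no outer vertex, and let $v$ maximize $\psi$ on $D$. A neighbor of $v$ lies in $D$ or has $\psi\le\theta<\psi(v)$; so no neighbor exceeds $\psi(v)$, and by equilibrium all neighbors have the value $\psi(v)$, lie in $D$ and are maximizers. Since $G$ is connected, $D$ would contain all vertices, including the outer ones. So every component contains a corner, and corners are adjacent.

\emph{Each $z_i$ has neighbors in $H^+$ and in $H^-$.} If $z_i$ is interior, it has a neighbor off $L$, and equilibrium gives neighbors on both sides. If $z_i$ is a corner, then $L$ passes through this corner and through $\operatorname{int}T$, so the other two corners lie strictly on different sides of $L$.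

The disjoint connected sets $Z,H^+,H^-$ avoid $z_1,z_2,z_3$, and each is adjacent to all three. Contracting each set to a vertex gives a $K_{3,3}$ minor of $G$. But minors of planar graphs are planar and $K_{3,3}$ is not.
\end{proof}

\subsection{An index count}

We must show that the new positions respect the cyclic orders of the old drawing. The tool is a count that compares the two: the values of a linear functional are taken at the new positions, and their ups and downs are read along the cyclic orders of $\mathcal K^+$.

Put $\psi_\alpha=u-\alpha x$, and call $\alpha$ \emph{generic} if it differs from the slopes of all segments $e'$; then $\psi_\alpha$ takes different values at the ends of each edge. All but finitely many $\alpha$ are generic. For generic $\alpha$, the \emph{sign} of a neighbor $n$ of $v$ is the sign of $\psi_\alpha(n)-\psi_\alpha(v)$; let $\mathrm{sc}(v)$ be the number of sign changes in the cyclic order of the neighbors around $v$ in $\mathcal K^+$. Let $\mathrm{ext}(F)$ be the number of local extrema of $\psi_\alpha$ on the boundary cycle of a face $F$.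

\begin{lemma}\label{lem:index}
For generic $\alpha$, $\mathrm{ext}(F)=2$ for all faces $F$ and $\mathrm{sc}(v)=2$ for all interior $v$. In particular, a local minimum (maximum) of $\psi_\alpha$ on the cycle of $F$ is the global minimum (maximum) on $\operatorname{vert}F$.
\end{lemma}

\begin{proof}
A \emph{corner} is a pair of cyclically consecutive edges at a vertex $v$; it belongs to one face $F$, possibly the outer one. If the signs of the two neighbors differ, the corner contributes $1$ to $\mathrm{sc}(v)$; if they agree, it contributes $1$ to $\mathrm{ext}(F)$. With $n_V,n_E,n_F$ the numbers of vertices, edges and faces, there are $\sum_v\deg v=2n_E$ corners, so by Euler's formula $n_V-n_E+n_F=2$,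
\[
\sum_v\mathrm{sc}(v)+\sum_F\mathrm{ext}(F)=2n_E=2n_V+2n_F-4 .
\]
Every face has a maximum and a minimum, so $\mathrm{ext}(F)\ge2$. At an interior vertex both signs occur by equilibrium, so $\mathrm{sc}(v)\ge2$. Both signs also occur at the corner of $T$ with the middle value of $\psi_\alpha$ among the three. These lower bounds add up to $2n_F+2(n_V-3)+2=2n_V+2n_F-4$, so all of them are equalities.
\end{proof}

In the next three lemmas a possible defect of the redrawing singles out a slope $\alpha_0$, and we apply Lemma~\ref{lem:index} to generic $\alpha$ on either side of $\alpha_0$. If $i',j'$ lie on a line of slope $\alpha_0$, then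
\begin{equation}\label{eq:tilt}
\psi_\alpha(j)-\psi_\alpha(i)=(\alpha_0-\alpha)(x_j-x_i),
\end{equation}
so this sign can be chosen at will, whereas a nonzero difference of values of $\psi_{\alpha_0}$ keeps its sign for $\alpha$ near $\alpha_0$.

\subsection{Faces stay strictly convex}

\begin{lemma}\label{lem:flat}
If $a,b,c$ are consecutive vertices of a bounded face $F$, then $a',b',c'$ are not collinear.
\end{lemma}

\begin{proof}
Suppose they lie on a line $L$, of slope $\alpha_0$; it is not vertical as $x$ is injective.

\emph{Straight case: $x_b$ lies between $x_a$ and $x_c$}, say $x_a<x_b<x_c$. If $b$ is outer, the corner $b'=b$ of $T$ lies in the open segment between $a',c'\in T$, which is impossible. Let $b$ be interior, with neighbors $c,n_1,\dots,n_r,a$ in cyclic order, the corner between $a$ and $c$ being that of $F$. Call $n_i$ \emph{positive} or \emph{negative} if $n_i'$ is strictly above or strictly below $L$; by Lemma~\ref{lem:active} for $\psi_{\alpha_0}$ both kinds occur. For generic $\alpha$ slightly smaller than $\alpha_0$, the signs of $c$ and $a$ are $+$ and $-$ by \eqref{eq:tilt}. One sign change occurs at the corner of $F$, so by Lemma~\ref{lem:index} the sequence $c,n_1,\dots,n_r,a$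 has exactly one change, and all positive $n_i$ precede all negative ones. For $\alpha$ slightly larger than $\alpha_0$ the signs of $c$ and $a$ are $-$ and $+$, and all negative $n_i$ precede all positive ones. This is a contradiction.

\emph{Fold case: $x_a,x_c$ are both larger or both smaller than $x_b$.} By \eqref{eq:tilt}, $b$ is a local minimum of $\psi_\alpha$ on the cycle of $F$ for $\alpha$ on one side of $\alpha_0$ and a local maximum on the other. By Lemma~\ref{lem:index} these extrema are global, and letting $\alpha\to\alpha_0$ from both sides shows that $\psi_{\alpha_0}$ is constant on $\operatorname{vert}F$. So all new positions of $\operatorname{vert}F$ lie on $L$. Since $F$ is a convex polygon in the original drawing, $x$ has exactly two local extrema on its cycle, which has length at least $3$. At any other vertex of $F$ we are in the straight case, which is excluded.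
\end{proof}

Let $F$ be a bounded face with leftmost vertex $l$ and rightmost vertex $r$. Its boundary consists of a \emph{lower chain} and an \emph{upper chain} from $l$ to $r$, along which $x$ is increasing.

\begin{lemma}\label{lem:convex}
The points $v'$, $v\in\operatorname{vert}F$, are the vertices of a convex polygon $F'$ whose edges are the $e'$ for the edges $e$ of $F$. The lower and upper chains of $F'$ are, in some order, the images of the two chains of $F$.
\end{lemma}

\begin{proof}
Let $a_1,b_1,b_2,a_2$ be consecutive on $F$ (possibly $a_1=a_2$), and let $L$, of slope $\alpha_0$, be the line through $b_1',b_2'$. By Lemma~\ref{lem:flat}, $a_1'$ and $a_2'$ are off $L$. We claim that they are on the same side. Otherwise label so that $a_1'$ is above and $a_2'$ below $L$. For generic $\alpha\to\alpha_0$ from the side on which $\psi_\alpha(b_1)<\psi_\alpha(b_2)$, the vertex $b_1$ is a local minimum and $b_2$ a local maximum on the cycle of $F$. By Lemma~\ref{lem:index} all values of $\psi_\alpha$ on $\operatorname{vert}F$ lie in $[\psi_\alpha(b_1),\psi_\alpha(b_2)]$, and in the limit $a_1'\in L$, a contradiction.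

Put $\delta=b_2'-b_1'$. The direction of the turn of the closed polygon through the new positions is the sign of $\det(b_1'-a_1',\delta)=\det(\delta,a_1'-b_1')$ at $b_1'$ and of $\det(\delta,a_2'-b_2')=\det(\delta,a_2'-b_1')$ at $b_2'$. By the claim these signs agree. So all turns have the same direction, and we traverse the cycle so that all are left turns. A left turn from direction $\pm(1,s)$ to direction $\pm(1,s')$, with the same sign, means $s'>s$. Hence the chain traversed from $l$ to $r$ has strictly increasing slopes and is the graph of a convex function $\kappa_1$, and the chain traversed from $r$ to $l$ has slopes strictly increasing from right to left and is the graph of a concave function $\kappa_2$. If $s_1,s_2$ are the slopes of $\kappa_1,\kappa_2$ at $l$, the left turn from $(-1,-s_2)$ to $(1,s_1)$ means $s_2-s_1>0$. So $\kappa_2-\kappa_1$ is concave, zero at both ends and positive near $x_l$, hence positive inside. The polygon $F'=\{\kappa_1\le u\le\kappa_2\}$ has the required properties.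
\end{proof}

\subsection{The redrawing is a polyhedral complex}

Each face is now convex, but it might have been turned upside down. Put $\sigma(F)=+$ if the lower chain of $F$ goes to the lower chain of $F'$, and $\sigma(F)=-$ otherwise. To pass from single faces to the whole drawing we look at vertical lines, which the redrawing preserves.

Let $\zeta$ lie strictly between the extreme $x$-values of $T$. A bounded face whose open $x$-range contains $\zeta$ meets the line $x=\zeta$ in a nondegenerate interval whose interior lies in the interior of the face; any other bounded face meets the line in at most one point. The nondegenerate intervals do not overlap, and they are finitely many closed sets covering all but finitely many points of the section of $T$, so they tile it: they are $[p_{i-1},p_i]$, belonging to faces $F_i$, $i=1,\dots,r$, from bottom to top. A point of the line that lies on an edge or is a vertex is not interior to a face, so it is one of the $p_i$. Let $\tau_i$, an edge or a vertex, be the carrier of $p_i$, and let $p_i'$ be the point of $\tau_i'$ with abscissa $\zeta$. Since $\tau_{i-1}$ and $\tau_i$ belong to the lower and the upper chain of $F_i$, Lemma~\ref{lem:convex} shows that the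 section of $F_i'$ is the nondegenerate interval with endpoints $p_{i-1}'$ and $p_i'$, and that $p_i'$ is above $p_{i-1}'$ exactly if $\sigma(F_i)=+$. Also $p_0'=p_0$ and $p_r'=p_r$, because their carriers are sides or corners of $T$.

\begin{lemma}\label{lem:orient}
$\sigma(F)=+$ for all bounded faces $F$.
\end{lemma}

\begin{proof}
Let $e$ be an interior edge, with $F_-$ below and $F_+$ above it in $\mathcal K^+$. Suppose $\sigma(F_-)=+$ and $\sigma(F_+)=-$. Then $e'$ is on the upper chain of both $F_-'$ and $F_+'$, so all other vertices of these polygons are strictly below the line of $e'$, whose slope we call $\alpha_0$. The edges between corners are the sides of $T$, so $e$ has an interior endpoint $b$; let $q$ be the other endpoint, and $a$ and $c$ the other neighbors of $b$ on $F_-$ and $F_+$. Then $a,q,c$ are consecutive around $b$, and $a\ne c$ since $F_-\cap F_+=e$. For generic $\alpha\to\alpha_0$ from the side on which $\psi_\alpha(q)>\psi_\alpha(b)$, the signs of $a,q,c$ are $-,+,-$. These are two sign changes, so by Lemma~\ref{lem:index} all other neighbors have sign $-$. In the limit all neighbors of $b$ have $\psi_{\alpha_0}\le\psi_{\alpha_0}(b)$, contradicting Lemma~\ref{lem:active}. If $\sigma(F_-)=-$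 and $\sigma(F_+)=+$, then $e'$ is on both lower chains, and the same argument applies with all signs reversed. By (P5), $\sigma$ is constant. On a vertical line as above, $p_0'=p_0$ lies below $p_r'=p_r$, so the constant is $+$.
\end{proof}

\begin{lemma}\label{lem:complex}
The cells $F'$, $e'$, $v'$ form a polyhedral complex subdividing $T$ that is combinatorially equal to $\mathcal K^+$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:orient}, $p_0=p_0'<p_1'<\dots<p_r'=p_r$ on every vertical line. Mapping each $[p_{i-1},p_i]$ affinely onto $[p_{i-1}',p_i']$, and fixing the leftmost and rightmost corners, we obtain a bijection $\Theta:T\to T$. It satisfies $\Theta(v)=v'$ for vertices. It satisfies $\Theta(e)=e'$, since at each abscissa inside its range $e$ meets the line in a point $p_i$ with carrier $e$. It satisfies $\Theta(F)=F'$, since sections of $F$ inside its open $x$-range go to the sections of $F'$, and the leftmost and rightmost vertices of $F$ go to those of $F'$. As $\Theta$ is bijective, two new cells intersect in $\Theta$ of the intersection of the old cells, which by Lemma~\ref{lem:convex} is a common face, and inclusions between cells are preserved in both directions.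
\end{proof}

\subsection{Summing the jumps}

\begin{proof}[Proof of Theorem~\ref{thm:C}(4)]
Let $F$ be a bounded face and $\zeta$ a number in its open $x$-range that is not the abscissa of a vertex; say $F=F_i$ on the line $x=\zeta$. All $\tau_j$ are edges, $\tau_0$ is a side of $T$, and $\tau_1,\dots,\tau_{i-1}$ are the interior edges \emph{below} $F$. Put
\[
\ell_F=\sum_{1\le j<i}J_{\tau_j}.
\]

We show that $\ell_F$ does not depend on $\zeta$. An edge never meets $\operatorname{int}F$, so by continuity it stays below $F$ or above $F$ as long as the line meets both. Hence nothing changes while $\zeta$ varies between two consecutive abscissas of vertices. Let $\zeta$ pass the abscissa $x_v$ of a vertex $v$ inside the open $x$-range of $F$. On the line $x=x_v$ let $F=F_i$ and $v=p_a$; it is the only vertex on this line. The edges crossing a line just to the right (left) of $x_v$ are the $\tau_j$, $j\ne a$, and the edges to the right (left) of $v$. The edge $\tau_j$ is below $F$ if and only if $j\le i-1$, and the edges at $v$ are below $F$ if and only if $a\le i-1$. If $a\ge i$, the list of edges below $F$ does not change. Let $a\le i-1$. Then $v$ is not the middle corner of $T$, which lies on the upper boundary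 and would be $p_r$, and it is not one of the other corners, whose abscissas are extreme. So $v$ is interior, all edges at $v$ are interior, and the list changes by replacing the edges to the left of $v$ by those to the right. The sum does not change, because the right-hand side of \eqref{eq:around} is zero. (At the middle corner there is no equilibrium; this is why it was placed at the top, where a sum from the bottom never passes it.)

If $F_-$ is below and $F_+$ above the interior edge $e$, then on a vertical line through $e$ we read off $\ell_{F_+}-\ell_{F_-}=J_e$. By Lemma~\ref{lem:orient}, $e'$ is on the lower chain of $F_+'$ and on the upper chain of $F_-'$, so $J_e$ is positive on the side of $F_+'$ and $-J_e$ on the side of $F_-'$. Lemma~\ref{lem:local}, applied to the complex of Lemma~\ref{lem:complex}, gives $h:W^+\to\mathbb R$ with $h(v)\ge\ell_F(v')$ and equality exactly when $v'\in F'$, that is, $v\in\operatorname{vert}F$. Restricting to the cells of $\mathcal K$ and to $W$ completes the proof.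
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $S$ be a subdivision of a $2$-dimensional configuration. Choose affine coordinates $(x,y)$ with $x$ injective on $W$, and take $u,h,\ell_F$ from Theorem~\ref{thm:C}(4). With $f=(u,h)$, the functions $g_F=h-\ell_F(x,u)$ satisfy the hypothesis of Lemma~\ref{lem:slack}(b) for $k=2$. The second statement is Proposition~\ref{prop:six}.
\end{proof}

\section{No bound in dimension three and higher}\label{sec:space}

\subsection{Strategy and reduction to $d=3$}

Let $S$ be $k$-regular. Choose cells $s_1,\dots,s_m\in S$ of any dimension and points $a_1,\dots,a_n\in\mathcal A$, and let $g_i$ be the slack function of $s_i$ from Lemma~\ref{lem:slack}(a). The matrix $(g_i(\phi(a_j)))$ has rank at most $d+k+1$, the dimension of the space of affine functions on $E$, and its zeros record incidences. We shall see that $m\times n$ matrices of rank $r$, $m\le n$, have only $2^{O(rn\log n)}$ zero-patterns. So it suffices to find $n$ points and at most $n$ potential cells whose incidences can be switched on and off independently, with the number of incidences much larger than $n\log n$. In the plane the vertex--face incidences are the $2n_E$ corners counted in Lemma~\ref{lem:index},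 and their number is linear in the number of vertices. In $\mathbb R^3$ there is more room: we take as cells thin convex polygons inscribed in slightly bent lines, which touch one another only at vertices. The argument does not tell which of the resulting subdivisions fails to be $k$-regular.

\begin{lemma}\label{lem:pyramid}
Let $S$ be a subdivision of a $d$-dimensional configuration $\mathcal A$, let $*$ be a point outside $\operatorname{aff}\mathcal A$, and let $S^*=S\cup\{s\cup\{*\}:s\in S\}\cup\{\{*\}\}$. Then $S^*$ is a subdivision of the $(d+1)$-dimensional configuration $\mathcal A^*=\mathcal A\cup\{*\}$, and if $S^*$ is $k$-regular, so is $S$.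
\end{lemma}

\begin{proof}
The new cells are the pyramids with apex $*$ over the cells of $\mathcal K$; two of them intersect in the pyramid over the intersection of their bases, and they cover $\operatorname{conv}\mathcal A^*$. Let $\phi^*,\pi^*,P^*$ be as in Definition~\ref{def:kreg}, in a space of dimension $d+1+k$. The map $\phi=\phi^*|_{\mathcal A}$ takes values in the hyperplane $(\pi^*)^{-1}(\operatorname{aff}\mathcal A)$, of dimension $d+k$. For $s\in S\subset S^*$, the set $\operatorname{conv}\phi(s)$ is a face of $P^*$ contained in $P=\operatorname{conv}\phi(\mathcal A)\subset P^*$, hence a face of $P$ by (P1).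
\end{proof}

\subsection{Zero-patterns}

The \emph{zero-pattern} of a vector or matrix is the set of positions of its nonzero entries. The following bound is due to R\'onyai, Babai and Ganapathy; we include the proof.

\begin{lemma}\label{lem:rbg}
Let $f_1,\dots,f_M\in\mathbb R[\xi_1,\dots,\xi_\nu]$ have degree at most $\delta$. Then the vectors $(f_1(\xi),\dots,f_M(\xi))$, $\xi\in\mathbb R^\nu$, have at most $\binom{M\delta+\nu}{\nu}$ zero-patterns.
\end{lemma}

\begin{proof}
Let $\Sigma_1,\Sigma_2,\dots$ be the distinct patterns, attained at $\xi^{(1)},\xi^{(2)},\dots$, and let $g_i=\prod_{\rho\in\Sigma_i}f_\rho$. Then $g_j(\xi^{(i)})\ne0$ if and only if $\Sigma_j\subset\Sigma_i$. Suppose $\sum c_jg_j=0$ is a nontrivial relation, and choose $i$ with $c_i\ne0$ and $|\Sigma_i|$ minimal. If $c_j\ne0$ and $g_j(\xi^{(i)})\ne0$, then $\Sigma_j\subset\Sigma_i$, so $\Sigma_j=\Sigma_i$ by minimality and $j=i$. Evaluating the relation at $\xi^{(i)}$ gives $c_ig_i(\xi^{(i)})=0$, which is false. So the $g_i$ are linearly independent in the space of polynomials of degree at most $M\delta$ in $\nu$ variables, whose dimension is $\binom{M\delta+\nu}{\nu}$.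
\end{proof}

\begin{corollary}\label{cor:rank}
For $m\le n$, the real $m\times n$ matrices of rank at most $r$ have at most $2^{4rn(1+\log_2n)}$ zero-patterns.
\end{corollary}

\begin{proof}
Such a matrix is $UV^T$ with $U\in\mathbb R^{m\times r}$ and $V\in\mathbb R^{n\times r}$. Its entries are $mn$ polynomials of degree $2$ in $\nu=r(m+n)\le2rn$ variables. Since $\binom{a+\nu}{\nu}=\prod_{i=1}^\nu\frac{a+i}{i}\le(a+1)^\nu$, the number of patterns is at most $(2mn+1)^\nu\le(4n^2)^{2rn}=2^{4rn(1+\log_2n)}$.
\end{proof}

\subsection{Points and lines in a box}

We want many points, each on many lines, and few lines. Lattice points in a box with lines in $t$ fixed directions have these properties. We also need that two lines cross only at points of the configuration, since otherwise the polygons inscribed in them could cut through one another. For lattice lines in $\mathbb R^3$ with directions $(1,j,j^2)$, which is the shape we shall want, this fails: the line through $(0,1,2)$ with direction $(1,0,0)$ and the line through the origin with direction $(1,2,4)$ cross at $(\frac12,1,2)$. The remedy is to work in a higher-dimensional lattice, replacing the coordinate $j$ of the direction by its binary digits.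

Let $b\ge2$, $t=2^b$, $q=t^2$. Write $x\in\mathbb R^{b+2}$ as $x=(x_0;y_0,\dots,y_{b-1};w)$. For $0\le j<t$ with binary digits $\beta_i(j)$, so that $j=\sum_i2^i\beta_i(j)$, put
\[
v_j=(1;\beta_0(j),\dots,\beta_{b-1}(j);j^2).
\]
These vectors are pairwise linearly independent. Let
\[
X=\{x\in\mathbb Z^{b+2}:0\le x_0<q,\ 0\le y_i<q,\ 0\le w<qt^2\},\qquad n=|X|.
\]
A \emph{$j$-line} is a nonempty set $\ell=(x+\mathbb Zv_j)\cap X$ with $x\in\mathbb Z^{b+2}$. A \emph{line} is a $j$-line together with its direction $j$; let $m$ be the number of lines. Lines of different directions share at most one point.

\begin{lemma}\label{lem:lines}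
\begin{enumerate}
\item[(a)] $\log_2n=2b^2+6b$, $\ \sum_\ell|\ell|=tn$, and $m\le n$.
\item[(b)] Let $x,x'\in\mathbb Z^{b+2}$ and $s,s'\in\mathbb R$. If $x'=x+sv_j$, then $s\in\mathbb Z$. If $j\ne j'$ and $x+sv_j=x'+s'v_{j'}$, then $s,s'\in\mathbb Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $n=q^{b+2}t^2=2^{2b(b+2)+2b}$. Each $x\in X$ lies on exactly one $j$-line for each $j$, which gives the sum. The point $x$ of a $j$-line with least $x_0$ satisfies $x-v_j\notin X$, so $x_0=0$, or $y_i=0$ for some $i$, or $w<j^2$. The number of such $x$ is at most $\frac nq+b\frac nq+\frac{j^2n}{qt^2}\le(b+2)\frac nq$. Hence $m\le t(b+2)n/q=(b+2)n/t\le n$, as $b+2\le2^b$.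

(b) The coordinate $x_0$ gives $s\in\mathbb Z$ in the first case and $s-s'\in\mathbb Z$ in the second. In the second case some digit has $\{\beta_i(j),\beta_i(j')\}=\{0,1\}$, and the coordinate $y_i$ shows that $s$ or $s'$ is an integer; then both are.
\end{proof}

The number $t$ of lines through a point is exponential in $b$, while $\log n$ is only quadratic in $b$. This is the gap that the count will exploit.

\subsection{Bending the lines in $\mathbb R^3$}

Points on a straight line cannot be selected independently as vertices of a cell. We therefore map $X$ to $\mathbb R^3$ by a linear map plus a small quadratic term, which bends each line into a parabola; then every subset of a line is in convex position. The price is that the convex hull of a bent line is two-dimensional, and the hulls of two lines through a common point must still meet only there.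

Put $\lambda(x)=\sum_i2^iy_i$, $\ \Lambda_0(x)=(x_0,\lambda(x),w)$ and $Q(x)=(0,x_0^2,2x_0\lambda(x))$. Then $\Lambda_0v_j=(1,j,j^2)$ and $Q(v_j)=(0,1,2j)$, the derivative of $(1,j,j^2)$ with respect to $j$, and
\begin{equation}\label{eq:det}
\det\bigl(\Lambda_0v_j,Q(v_j),\Lambda_0v_{j'}\bigr)=\det\begin{pmatrix}1&j&j^2\\0&1&2j\\1&j'&j'^2\end{pmatrix}=(j'^2-j^2)-2j(j'-j)=(j'-j)^2>0\quad(j\ne j').
\end{equation}
What matters is that the determinant has the same sign when $j$ and $j'$ are exchanged.

\begin{example}\label{ex:bend}
Take the points $sv_0$ and $sv_1$, $s\in\{-1,0,1\}$, and the map $\Lambda_0+\varepsilon Q$ with $0<\varepsilon<\frac12$. The images are $s(1,0,0)+\varepsilon s^2(0,1,0)$ and $s(1,1,1)+\varepsilon s^2(0,1,2)$. The two triangles lie in the half-planes $\{(\alpha,\gamma,0):\gamma\ge0\}$ and $\{(\alpha,\alpha+\gamma',\alpha+2\gamma'):\gamma'\ge0\}$. A common point has $\alpha=-2\gamma'$ and $\gamma=\alpha+\gamma'=-\gamma'$, so $\gamma=\gamma'=\alpha=0$: the triangles touch only at the origin. If the second line were bent the other way, both triangles would contain small multiples of $(2,1,0)=2(1,0,0)+(0,1,0)=2(1,1,1)-(0,1,2)$.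
\end{example}

The map $\Lambda_0$ undoes the passage to binary digits: the line through $(0;1,0,\dots,0;2)$ with direction $v_0$ and the line through the origin with direction $v_2$ are skew in $\mathbb R^{b+2}$, but $\Lambda_0$ maps them to the two crossing lines above. So we perturb it. Choose a linear map $\Lambda:\mathbb R^{b+2}\to\mathbb R^3$ such that
\begin{enumerate}
\item[($\Lambda$1)] $\det(\Lambda v_j,Q(v_j),\Lambda v_{j'})>0$ for all $j\ne j'$;
\item[($\Lambda$2)] $\Lambda$ preserves the linear independence of each independent system $\{x-x',v_j\}$ or $\{x-x',v_j,v_{j'}\}$ with $x,x'\in X$, $j\ne j'$.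
\end{enumerate}
By \eqref{eq:det}, ($\Lambda$1) holds on a neighborhood of $\Lambda_0$. For an independent system of at most three vectors, some linear map to $\mathbb R^3$ keeps it independent, so some maximal minor of the image vectors is a nonzero polynomial in the entries of $\Lambda$. The maps violating ($\Lambda$2) thus lie in a finite union of zero sets of nonzero polynomials, whose complement is dense. So $\Lambda$ exists. By ($\Lambda$1) the vectors $\Lambda v_j$ are nonzero and pairwise independent. Put
\[
p(x)=\Lambda x+\varepsilon Q(x),\qquad\widehat C_\ell=\operatorname{conv}p(\ell).
\]

\begin{lemma}\label{lem:bend}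
For all sufficiently small $\varepsilon>0$ the following hold.
\begin{enumerate}
\item[(i)] For every line $\ell$, the points $p(x)$, $x\in\ell$, are distinct, all are vertices of $\widehat C_\ell$, they lie in a plane, and no three are collinear.
\item[(ii)] For distinct lines, $\widehat C_\ell\cap\widehat C_{\ell'}=\{p(z)\}$ if $\ell,\ell'$ have different directions and $\ell\cap\ell'=\{z\}$, and $\widehat C_\ell\cap\widehat C_{\ell'}=\emptyset$ otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
Only finitely many conditions on $\varepsilon$ occur below. Let $\Phi(z,v)=Q(z+v)-Q(z)-Q(v)$, a bilinear map. For $z$ on a $j$-line $\ell$,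
\[
p(z+sv_j)-p(z)=s\,\omega+s^2\varepsilon\,Q(v_j),\qquad\omega=\Lambda v_j+\varepsilon\Phi(z,v_j).
\]
By ($\Lambda$1), $\omega$ and $Q(v_j)$ are independent for small $\varepsilon$. So the points $p(x)$, $x\in\ell$, are distinct points of a parabola, which gives (i), and $\widehat C_\ell-p(z)\subset\mathbb R\omega+\mathbb R_{\ge0}Q(v_j)$.

Let $\ell'\ni z$ be a $j'$-line, $j'\ne j$, with vector $\omega'=\Lambda v_{j'}+\varepsilon\Phi(z,v_{j'})$. By ($\Lambda$1), used for $(j,j')$ and for $(j',j)$, the numbers $\kappa=\det(\omega,Q(v_j),\omega')$ and $\kappa'=\det(\omega',Q(v_{j'}),\omega)$ are positive for small $\varepsilon$. Any four vectors of $\mathbb R^3$ satisfy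
\[
\det(a_2,a_3,a_4)\,a_1-\det(a_1,a_3,a_4)\,a_2+\det(a_1,a_2,a_4)\,a_3-\det(a_1,a_2,a_3)\,a_4=0 .
\]
For $(a_1,a_2,a_3,a_4)=(\omega,Q(v_j),\omega',Q(v_{j'}))$ the coefficients of $Q(v_j)$ and $Q(v_{j'})$ are $-\kappa'$ and $-\kappa$. The four vectors span $\mathbb R^3$, so every linear relation among them is a multiple $\rho$ of this one. A common point $\alpha\omega+\gamma Q(v_j)=\alpha'\omega'+\gamma'Q(v_{j'})$ of the two half-planes gives a relation with $\gamma=-\rho\kappa'$ and $-\gamma'=-\rho\kappa$. Since $\gamma,\gamma'\ge0$, we get $\rho\le0$ and $\rho\ge0$. So $\rho=0$ and the common point is $0$. This proves the first case of (ii).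

For the other case let $I_\ell=\operatorname{conv}\ell\subset\mathbb R^{b+2}$. Every point of $\widehat C_\ell$ is within distance $\varepsilon\max_{x\in X}|Q(x)|$ of the compact set $\Lambda I_\ell$, so $\Lambda I_\ell\cap\Lambda I_{\ell'}=\emptyset$ implies $\widehat C_\ell\cap\widehat C_{\ell'}=\emptyset$ for small $\varepsilon$. It remains to show that for distinct lines $\Lambda I_\ell\cap\Lambda I_{\ell'}\ne\emptyset$ forces different directions and $\ell\cap\ell'\ne\emptyset$. Let $x\in\ell$, $x'\in\ell'$, with directions $j,j'$.

If $j=j'$, then $x-x'\notin\mathbb Rv_j$, for otherwise $\ell=\ell'$ by Lemma~\ref{lem:lines}(b). By ($\Lambda$2), $\Lambda(x-x')$ and $\Lambda v_j$ are independent, so the images lie on distinct parallel lines. If $j\ne j'$ and $x-x',v_j,v_{j'}$ are independent, their images are independent by ($\Lambda$2), and the images lie on skew lines. In the remaining case $x+sv_j=x'+s'v_{j'}=:z$ for some real $s,s'$, which are integers by Lemma~\ref{lem:lines}(b). The lines $\Lambda x+\mathbb R\Lambda v_j$ and $\Lambda x'+\mathbb R\Lambda v_{j'}$ meet only in $\Lambda z$. If this point lies in $\Lambda I_\ell$ and $\Lambda I_{\ell'}$, then $z\in I_\ell\cap I_{\ell'}$, because $\Lambda$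 is injective on $x+\mathbb Rv_j$ and on $x'+\mathbb Rv_{j'}$. So $z$ is an integer point of $\operatorname{conv}X$, hence $z\in X$, and $z\in\ell\cap\ell'$.
\end{proof}

Fix such an $\varepsilon$. If $p(x)\in\widehat C_\ell$ with $x\in X$, then $x\in\ell$: otherwise the line through $x$ with the direction of $\ell$ is a different line whose hull meets $\widehat C_\ell$, against (ii). Consequently $p$ is injective on $X$: if $p(x)=p(x')$, then $x'$ lies on the $0$-line and on the $1$-line through $x$, so $x'=x$.

A \emph{choice} is a family $(T_\ell)_\ell$ of subsets $T_\ell\subset\ell$ with $T_\ell=\emptyset$ or $|T_\ell|\ge3$. For $T_\ell\ne\emptyset$ let $C_\ell=\operatorname{conv}p(T_\ell)$; by (i) it is a convex polygon with vertex set $p(T_\ell)$. For $x\in X$,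
\begin{equation}\label{eq:incid}
p(x)\in C_\ell\iff x\in T_\ell ,
\end{equation}
because $p(x)\in C_\ell$ implies $x\in\ell$, and then $p(x)$ is an extreme point of $\widehat C_\ell$ lying in $\operatorname{conv}p(T_\ell)$, hence in $p(T_\ell)$. By (ii) and \eqref{eq:incid}, two of the polygons $C_\ell$ are disjoint or meet in a single point $p(z)$, which is a vertex of both.

\subsection{Completing polygons to a subdivision}

\begin{proposition}\label{prop:complete}
Let $C_1,\dots,C_M$ be convex polygons in $\mathbb R^3$, any two of which are disjoint or meet in a single point that is a vertex of both. Let $\Delta$ be a tetrahedron containing them in its interior, and $I=\sum_i|\operatorname{vert}C_i|$. Then there is a polyhedral complex $\mathcal K$ subdividing $\Delta$ that has every $C_i$ as a cell and has at most $(4I+4)^3+6I$ vertices.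
\end{proposition}

The easy way to subdivide the space between convex bodies is to cut along all planes of their facets, but these planes would also cut the polygons. We therefore wrap each $C_i$ in a thin bipyramid $B_i$ whose boundary it touches only at its vertices, cut along planes outside the bipyramids, and interpolate inside $B_i$ between its subdivided boundary and the intact polygon by coning.

\begin{proof}
\emph{Step 1: thickening.} For small $\eta>0$ let $m_e$ be the midpoint of the edge $e$ of $C_i$ moved outward by $\eta$ in the plane of $C_i$. The vertices of $C_i$ and the points $m_e$ are the vertices of a convex polygon $C_i^+$, since the angles at the old vertices grow only slightly. Let $a_i^\pm$ be the centroid of $C_i$ moved by $\pm\eta$ orthogonally to the plane, and $B_i=\operatorname{conv}(C_i^+\cup\{a_i^+,a_i^-\})$. This is a bipyramid; its vertices are those of $C_i^+$ and $a_i^\pm$, and its $4|\operatorname{vert}C_i|$ facets are the triangles spanned by an edge of $C_i^+$ and an apex. Every point of $B_i$ is within distance $\eta$ of $C_i$, so for small $\eta$ we have $B_i\subset\operatorname{int}\Delta$, and $B_i\cap B_j=\emptyset$ if $C_i\cap C_j=\emptyset$.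

Let $C_i\cap C_j=\{z\}$. We claim $B_i\cap B_j=\{z\}$ for small $\eta$. Let $g_1,g_2,\dots$ and $g_1',g_2',\dots$ be the vectors from $z$ to the other vertices of $C_i$ and $C_j$, and $K,K'$ the cones they generate. Then $K\cap K'=\{0\}$, since for $\omega\in K\cap K'$ the point $z+\rho\omega$ lies in $C_i\cap C_j$ for small $\rho>0$. As $z$ is a vertex, a nonnegative combination of the $g_\rho$, or of the $g_\rho'$, vanishes only if all coefficients vanish. Hence $0$ is not in the convex hull of the vectors $g_\rho$ and $-g_\rho'$: otherwise $\sum\lambda_\rho g_\rho=\sum\mu_\rho g_\rho'$ with nonnegative coefficients, not all zero, would lie in $K\cap K'=\{0\}$. By the separation theorem some linear functional is positive on all $g_\rho$ and all $-g'_\rho$, thus positive on $K\setminus\{0\}$ and negative on $K'\setminus\{0\}$. As $\eta\to0$, the vectors from $z$ to the other vertices of $B_i$ converge to vectors from $z$ to vertices, midpoints of edges or the centroid of $C_i$, which are nonzero vectors of $K$; the same holds for $B_j$ and $K'$. So for small $\eta$ the functional is positive on $(B_i-z)\setminus\{0\}$ and negative on $(B_j-z)\setminus\{0\}$. Fix $\eta$ that works for all pairs. Then two bipyramids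 are disjoint or meet in a common vertex.

\emph{Step 2: the outside.} The planes of all facets of all $B_i$ cut $\Delta$ into a polyhedral complex $\mathcal R$. Each cell $E$ of $\mathcal R$ lies in a closed half-space of each cutting plane, so its intersection with a closed half-space bounded by a cutting plane is $E$ or the face of $E$ in that plane. Each face $\Gamma$ of a $B_i$ is an intersection of such half-spaces. Therefore
\begin{equation}\label{eq:R}
E\cap\Gamma\text{ is a face of }E\text{ for every cell }E\in\mathcal R\text{ and every face }\Gamma\text{ of a }B_i .
\end{equation}
By (P2), the carrier of a point of $\Gamma$ is then contained in $\Gamma$; so the cells of $\mathcal R$ contained in $\Gamma$ subdivide $\Gamma$, and the vertices of $B_i$ are vertices of $\mathcal R$. Also by (P2), the relative interior of a cell lies in a cutting plane or strictly on one side of it, so it is contained in $\operatorname{int}B_i$ or disjoint from it. Let $\mathcal O$ be the subcomplex of the cells of $\mathcal R$ disjoint from all $\operatorname{int}B_i$. If a point lies in no $\operatorname{int}B_i$, the relative interior of its carrier misses these open sets, hence so does the carrier. Thus $\mathcal O$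 subdivides $\Delta\setminus\bigcup_i\operatorname{int}B_i$.

\emph{Step 3: a gluing principle.} Let $\mathcal D$ be a polyhedral complex, and let each cell $\sigma$ carry a complex $\operatorname{sub}(\sigma)$ subdividing it, such that
\begin{equation}\label{eq:star}
\text{for every face $\tau$ of $\sigma$, the cells of $\operatorname{sub}(\sigma)$ contained in $\tau$ form $\operatorname{sub}(\tau)$.}
\end{equation}
Then $\bigcup_\sigma\operatorname{sub}(\sigma)$ is a polyhedral complex. Indeed, let $E_1\in\operatorname{sub}(\sigma_1)$, $E_2\in\operatorname{sub}(\sigma_2)$ and $\tau=\sigma_1\cap\sigma_2$. By (P1), $E_\rho\cap\tau$ is a face of $E_\rho$, and by \eqref{eq:star} it lies in $\operatorname{sub}(\tau)$, for $\rho=1,2$. So $E_1\cap E_2=(E_1\cap\tau)\cap(E_2\cap\tau)$ is a common face of these two cells of $\operatorname{sub}(\tau)$, hence of $E_1$ and $E_2$.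

\emph{Step 4: the inside.} Fix $i$ and drop it from the notation. The polygon $C^+$ is subdivided into $C$ and the triangles $\operatorname{conv}(e\cup\{m_e\})$. Coning from $a^+$ and $a^-$ gives a complex $\mathcal D$ subdividing $B$. With $\nu=|\operatorname{vert}C|$, its cells are of three types:
\begin{enumerate}
\item[(I)] the proper faces of $B$;
\item[(II)] the polygon $C$ and its edges $e$;
\item[(III)] the $\nu$ triangles $\operatorname{conv}(e\cup\{m_e\})$, the $2\nu$ triangles $\operatorname{conv}(e\cup\{a^\pm\})$, and the $2\nu+2$ three-dimensional cells.
\end{enumerate}
The cells of types II and III are not contained in $\partial B$. We define $\operatorname{sub}(\sigma)$ satisfying \eqref{eq:star}. For type I let $\operatorname{sub}(\sigma)$ consist of the cells of $\mathcal R$ contained in $\sigma$; \eqref{eq:star} holds by definition. For type II let $\operatorname{sub}(\sigma)$ be the face complex of $\sigma$. Its proper faces are of type II or are vertices of $B$, which cannot be subdivided, so \eqref{eq:star} holds; this is the point of the thickening. For type III we proceed by increasing dimension. By Step 3 the union $\operatorname{sub}(\partial\sigma)$ of the subdivisions of the proper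 faces of $\sigma$ is a complex. Choose $o\in\operatorname{relint}\sigma$ and let $\operatorname{sub}(\sigma)$ consist of $\{o\}$, the cells $E\in\operatorname{sub}(\partial\sigma)$ and the pyramids $\operatorname{conv}(E\cup\{o\})$. Each ray from $o$ in $\operatorname{aff}\sigma$ meets the relative boundary of $\sigma$ once, so two pyramids intersect in the pyramid over the intersection of their bases, and $\operatorname{sub}(\sigma)$ is a complex subdividing $\sigma$. To check \eqref{eq:star}, let $E\in\operatorname{sub}(\sigma)$ be contained in a proper face $\tau$. Then $o\notin E$, so $E\in\operatorname{sub}(\tau_1)$ for some proper face $\tau_1$, and $E\subset\tau\cap\tau_1$. By \eqref{eq:star} for $\tau_1$ and then for $\tau$, $E\in\operatorname{sub}(\tau\cap\tau_1)\subset\operatorname{sub}(\tau)$. The inclusion $\operatorname{sub}(\tau)\subset\operatorname{sub}(\sigma)$ holds by construction.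

By Step 3, $\mathcal E=\bigcup_\sigma\operatorname{sub}(\sigma)$ is a complex subdividing $B$, and $C\in\mathcal E$. Moreover, a cell $E\in\mathcal E$ contained in a facet $\Gamma$ of $B$ is a cell of $\mathcal R$: if $E\in\operatorname{sub}(\sigma)$, then $E$ lies in the face $\sigma\cap\Gamma$ of $\sigma$, which is of type I, and \eqref{eq:star} gives $E\in\operatorname{sub}(\sigma\cap\Gamma)\subset\mathcal R$.

\emph{Step 5: assembling.} Let $\mathcal K=\mathcal O\cup\bigcup_i\mathcal E_i$. It is closed under faces and covers $\Delta$. Cells of $\mathcal E_i$ and $\mathcal E_j$, $i\ne j$, meet at most in a common vertex of $B_i$ and $B_j$, which is an extreme point, hence a vertex, of both cells. Let $E\in\mathcal E_i$ and $E'\in\mathcal O$. The convex set $E\cap E'$ lies in $\partial B_i$, hence in a facet $\Gamma$ of $B_i$ by (P2). Now $E\cap\Gamma$ is a face of $E$ by (P1) and a cell of $\mathcal R$ by Step 4, and $E'\cap\Gamma$ is a face of $E'$ by \eqref{eq:R}, so also a cell of $\mathcal R$. Thus $E\cap E'=(E\cap\Gamma)\cap(E'\cap\Gamma)$ is a common face of these two cells, hence of $E$ and $E'$. So $\mathcal K$ is a polyhedral complex.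

A vertex of $\mathcal K$ is a vertex of $\mathcal R$ or one of the cone points $o$. A vertex of $\mathcal R$ is the intersection point of three planes among the at most $4I$ cutting planes and the four facet planes of $\Delta$. There are $5\nu+2\le6\nu$ cone points in a bipyramid, as $\nu\ge3$. This gives the bound.
\end{proof}

\subsection{The count}

Fix $b$ and a tetrahedron $\Delta$ with $p(X)$ in its interior. For a choice $\mathbf T=(T_\ell)_\ell$ let $\mathcal K_{\mathbf T}$ be the complex given by Proposition~\ref{prop:complete} for the polygons $C_\ell$, $T_\ell\neq\emptyset$. Let $\mathcal A_{\mathbf T}$ be the union of $p(X)$ and the vertices of $\mathcal K_{\mathbf T}$, and $S_{\mathbf T}=\{\operatorname{vert}\sigma:\sigma\in\mathcal K_{\mathbf T}\}$. This is a subdivision of the $3$-dimensional configuration $\mathcal A_{\mathbf T}$, with $\operatorname{conv}\mathcal A_{\mathbf T}=\Delta$, and $p(T_\ell)\in S_{\mathbf T}$ whenever $T_\ell\ne\emptyset$. (By Remark~\ref{rem:unused}, the points of $p(X)$ that are not vertices are there only for bookkeeping.)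

\begin{proposition}\label{prop:count}
If $S_{\mathbf T}$ is $k$-regular for every choice $\mathbf T$, then
\begin{equation}\label{eq:final}
2^b-2\le4(k+4)(2b^2+6b+1).
\end{equation}
\end{proposition}

\begin{proof}
Let $S_{\mathbf T}$ be $k$-regular via $\phi$. For $T_\ell\ne\emptyset$ let $g_\ell$ be the slack function of $s=p(T_\ell)$ from Lemma~\ref{lem:slack}(a), and for $T_\ell=\emptyset$ let $g_\ell=1$. By Lemma~\ref{lem:slack}(a) and \eqref{eq:incid}, the $m\times n$ matrix $M_{\ell,x}=g_\ell(\phi(p(x)))$ satisfies $M_{\ell,x}=0$ if and only if $x\in T_\ell$. Its rank is at most $k+4$, the dimension of the space of affine functions on a $(3+k)$-dimensional space. So distinct choices give distinct zero-patterns of matrices of rank at most $k+4$, and since $m\le n$, Corollary~\ref{cor:rank} bounds the number of choices by $2^{4(k+4)n(1+\log_2n)}$.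

A line with $L$ points admits $2^L-L-\binom L2$ sets $T_\ell$, and this is at least $2^{L-2}$: for $L=1,2,3,4$ the numbers are $1,1,2,6$, and for $L\ge5$ we have $\frac34\,2^L\ge\frac{L(L+1)}2$, since $24\ge15$ and the right side at most doubles when $L$ grows by one. By Lemma~\ref{lem:lines}(a) there are at least $2^{tn-2m}\ge2^{(t-2)n}$ choices. Comparing exponents and inserting $t=2^b$, $\log_2n=2b^2+6b$ gives \eqref{eq:final}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $k$, inequality \eqref{eq:final} fails for large $b$, so some $S_{\mathbf T}$ is not $k$-regular. Applying Lemma~\ref{lem:pyramid} $d-3$ times gives a subdivision in dimension $d$ that is not $k$-regular.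
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Here $I\le tn=2^{2b^2+7b}$, so by Proposition~\ref{prop:complete}
\[
|\mathcal A_{\mathbf T}|\le(4tn+4)^3+6tn+n\le(8tn)^3=2^{6b^2+21b+9}\le2^{19b^2}\qquad(b\ge2).
\]
Adding $d-3$ apices gives $d$-dimensional configurations with at most $2^{20b^2}$ points when $b$ is large. For large $N$ let $b=\lfloor\sqrt{(\log_2N)/20}\rfloor$. The iterated pyramids over the $S_{\mathbf T}$ have at most $N$ points, so they are $k_d(N)$-regular, and by Lemma~\ref{lem:pyramid} so are all $S_{\mathbf T}$. By Proposition~\ref{prop:count},
\[
k_d(N)\ge\frac{2^b-2}{4(2b^2+6b+1)}-4\ge2^{b/2}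
\]
for large $b$. Since $b\ge\frac15\sqrt{\log_2N}$ for large $N$, the claim follows.
\end{proof}

\begin{thebibliography}{1}

\bibitem{flip}
\emph{A Result On Flip-Graph Connectivity},
\texttt{https://infoscience.epfl.ch/\allowbreak record/\allowbreak 147621/\allowbreak files/\allowbreak FlipGraphConnectivity.pdf?version=1}.

\end{thebibliography}
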